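\title{Local Club Condensation without square: the strength is one Mahlo cardinal}

\begin{abstract}
Local Club Condensation at $\kappa^+$ is an abstract form of the condensation property of the constructible universe. We show that the existence of a regular uncountable $\kappa$ such that Local Club Condensation at $\kappa^+$ holds and $\square_\kappa$ fails is equiconsistent with the existence of a Mahlo cardinal. For the upper bound we construct a ${<}\kappa$-closed, $\lambda$-c.c.\ forcing that turns an inaccessible $\lambda$ into $\kappa^+$ and adds a witness to Local Club Condensation, and for $\kappa=\omega_1$ to Strong Condensation for $\omega_2$. If $\lambda$ is Mahlo, then even $\square_{\kappa,<\kappa}$ fails in the extension; this is optimal, since $\square_{\kappa,\kappa}$ follows from Local Club Condensation. The lower bound is classical, and we derive it from Jensen's global square.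
\end{abstract}

\section{Introduction}\label{sec:intro}

In the constructible universe $L$, every elementary submodel of $L_{\kappa^+}$ collapses to a level of $L$, and every successor of an uncountable cardinal carries a square sequence. The first property has an abstract form that makes sense outside $L$, and one can ask whether it entails the second. It does not, and this paper determines what the separation costs. We work in ZFC throughout.

\subsection*{Condensation}

For a set $A$ of ordinals let $L_0[A]=\emptyset$, let $L_{\beta+1}[A]$ be the set of subsets of $L_\beta[A]$ that are definable with parameters over $(L_\beta[A],\in,A\cap L_\beta[A])$, and take unions at limits. For $A=\emptyset$ these are the levels $L_\beta$ of $L$. In a structure $(L_\alpha[A],\in,A,\dots)$ the letter $A$ stands for $A\cap L_\alpha[A]$. A \emph{substructure} is a nonempty subset closed under the functions and constants of the structure; it is not required to be elementary, and we identify it with its domain. As usual, $H_\mu$ is the set of sets whose transitive closure has size less than $\mu$.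

\begin{definition}\label{def:condensation}
\begin{enumerate}
\item A substructure $M$ of a structure $(L_\alpha[A],\in,A,\dots)$ \emph{condenses} if $(M,\in,A\cap M)\cong(L_{\bar\alpha}[A],\in,A\cap L_{\bar\alpha}[A])$ for some $\bar\alpha\le\alpha$.
\item \emph{Local Club Condensation} (LCC) \emph{at $\kappa^+$} states that there is $A\subseteq\kappa^+$ such that $H_{\kappa^+}=L_{\kappa^+}[A]$ and, whenever $\alpha\in[\kappa,\kappa^+)$ and $\mathcal A=(L_\alpha[A],\in,A,\dots)$ is a structure for a countable language, there is a continuous chain $\langle M_\gamma\mid\gamma<\kappa\rangle$ of condensing substructures of $\mathcal A$ with union $L_\alpha[A]$ such that $|M_\gamma|<\kappa$ and $\gamma\subseteq M_\gamma$ for all $\gamma<\kappa$.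
\item \emph{Strong Condensation for $\omega_2$} states that there are $A\subseteq\omega_2$ with $H_{\omega_2}=L_{\omega_2}[A]$ and a structure $\mathcal M=(H_{\omega_2},\in,A,\dots)$ for a countable language such that every substructure of $\mathcal M$ condenses.
\end{enumerate}
\end{definition}

What does condensation ask of $A$? An isomorphism of $(M,\in)$ with a transitive set is necessarily the Mostowski collapse $\pi(y)=\{\pi(z)\mid z\in y\cap M\}$, which sends an ordinal $\xi\in M$ to the order type $\mathrm{ot}(M\cap\xi)$. If $M$ is elementary in $(L_{\kappa^+}[A],\in,A)$, then $\pi[M]=L_{\bar\alpha}[\bar A]$ with $\bar\alpha=\mathrm{ot}(M\cap\kappa^+)$ and $\bar A=\pi[A\cap M]$, whatever $A$ is. So $M$ condenses exactly when $\bar A=A\cap\bar\alpha$: \emph{the collapsed copy of $A$ must be an initial segment of $A$}. This can fail: if $A=\{\omega_1\}$ and $M\prec(L_{\omega_2}[A],\in,A)$ is countable, then $\bar A=\{M\cap\omega_1\}$ while $A\cap\bar\alpha=\emptyset$. For $A=\emptyset$ it is automatic. Hence in $L$ the empty predicate witnesses LCC at $\kappa^+$ for regular uncountable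 $\kappa$: there $H_{\kappa^+}=L_{\kappa^+}$, and if $\alpha\in M\prec L_{\kappa^+}$ then $M\cap L_\alpha$ collapses to $L_{\pi(\alpha)}$, so the traces on $L_\alpha$ of a continuous chain of small such $M$, closed under the functions of $\mathcal A$, are as required.

\subsection*{Square}

For a set $x$ of ordinals, $\mathrm{Lim}(x)$ is the set of limit ordinals $\beta$ such that $x\cap\beta$ is unbounded in $\beta$. A set $x\subseteq\nu$ is \emph{closed in $\nu$} if $\mathrm{Lim}(x)\cap\nu\subseteq x$, and \emph{club in $\nu$} if it is also unbounded in $\nu$.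

\begin{definition}\label{def:square}
Let $\kappa$ be an uncountable cardinal.
\begin{enumerate}
\item $\square_\kappa$ states that there is $\langle C_\alpha\mid\alpha<\kappa^+\text{ limit}\rangle$ such that $C_\alpha$ is club in $\alpha$, $\mathrm{ot}(C_\alpha)\le\kappa$, and $C_\beta=C_\alpha\cap\beta$ whenever $\beta\in\mathrm{Lim}(C_\alpha)\cap\alpha$.
\item $\square_{\kappa,<\kappa}$ states that there is $\langle\mathcal C_\alpha\mid\alpha<\kappa^+\text{ limit}\rangle$ such that $1\le|\mathcal C_\alpha|<\kappa$, every $C\in\mathcal C_\alpha$ is club in $\alpha$ with $\mathrm{ot}(C)\le\kappa$, and $C\cap\beta\in\mathcal C_\beta$ whenever $C\in\mathcal C_\alpha$ and $\beta\in\mathrm{Lim}(C)\cap\alpha$.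
\item $\square_{\kappa,\kappa}$ is the same statement with $1\le|\mathcal C_\alpha|\le\kappa$.
\end{enumerate}
\end{definition}

Taking $\mathcal C_\alpha=\{C_\alpha\}$ shows $\square_\kappa\Rightarrow\square_{\kappa,<\kappa}\Rightarrow\square_{\kappa,\kappa}$. Coherent short clubs can always be chosen up to any fixed $\theta<\kappa^+$ (Lemma~\ref{lem:local} below); the content of $\square_\kappa$ is that one choice works for all of $\kappa^+$.

\subsection*{The question and the results}

The principle $\square_\kappa$ holds in $L$ for every uncountable cardinal $\kappa$, and so does LCC at $\kappa^+$ when $\kappa$ is regular. That condensation does not imply square was known from large cardinals. Call $\mu>\kappa$ a \emph{stationary limit of measurable} (respectively \emph{$\omega$-Erd\H{o}s}) \emph{cardinals above $\kappa$} if the measurable (respectively $\omega$-Erd\H{o}s) cardinals below $\mu$ form a stationary subset of $\mu$. Wu showed that, assuming the consistency of a stationary limit of measurable cardinals, Strong Condensation for $\omega_2$ is consistent with the failure of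 $\square_{\omega_1}$. Moreover, assuming GCH and the consistency of a stationary limit of $\omega$-Erd\H{o}s cardinals above some regular $\kappa\ge\omega_1$, it is consistent that LCC at $\kappa^+$ holds while $\square_\kappa$ fails. Neither large cardinal notion is used below. The following question is posed in \cite{talk}.

\medskip
\noindent\textbf{Question.} \emph{What is the consistency strength of having a regular uncountable $\kappa$ such that Local Club Condensation at $\kappa^+$ holds while $\square_\kappa$ fails?}
\medskip

A cardinal is \emph{Mahlo} if it is inaccessible and the regular cardinals below it form a stationary set. The failure of $\square_\kappa$ alone requires a Mahlo cardinal in $L$ (Theorem~\ref{thm:lower}). One may guess that LCC raises the price, because LCC is close enough to $L$ to imply the weak form $\square_{\kappa,\kappa}$ outright (Theorem~\ref{thm:more}(2)). It does not.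

\begin{theorem}\label{thm:main}
The following theories are equiconsistent.
\begin{enumerate}
\item ZFC $+$ there is a Mahlo cardinal.
\item ZFC $+$ for some regular uncountable $\kappa$, LCC at $\kappa^+$ holds and $\square_\kappa$ fails.
\item ZFC $+$ LCC at $\omega_2$ holds and $\square_{\omega_1}$ fails.
\end{enumerate}
\end{theorem}

The two halves are as follows; the first is classical. For a forcing $P$, a statement holds \emph{in $V^P$} if every condition forces it.

\begin{theorem}[Lower bound]\label{thm:lower}
If $\kappa$ is an uncountable cardinal and $\square_\kappa$ fails, then $\kappa^+$ is Mahlo in $L$.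
\end{theorem}

\begin{theorem}[Upper bound]\label{thm:upper}
Let $\kappa$ be regular uncountable and let $\lambda>\kappa$ be inaccessible. There is a ${<}\kappa$-closed, $\lambda$-c.c.\ forcing $P$ such that in $V^P$, $\lambda=\kappa^+$ and LCC at $\kappa^+$ holds. If $\lambda$ is Mahlo, then in $V^P$ also $\square_{\kappa,<\kappa}$ fails, and hence $\square_\kappa$ fails.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
In a model of (2), the inner model $L$ satisfies (1) by Theorem~\ref{thm:lower}. In a model of (1), a Mahlo cardinal $\lambda$ is an inaccessible above $\omega_1$, and Theorem~\ref{thm:upper} with $\kappa=\omega_1$ gives an extension satisfying (3). Every model of (3) is a model of (2).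
\end{proof}

The forcing $P$ gives more, and the hypotheses and conclusion of Theorem~\ref{thm:upper} are sharp in the following sense.

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item If $\kappa=\omega_1$ in Theorem~\ref{thm:upper}, then Strong Condensation for $\omega_2$ holds in $V^P$. So ``Strong Condensation for $\omega_2$ $+$ $\neg\square_{\omega_1}$'', even with $\neg\square_{\omega_1,<\omega_1}$, is equiconsistent with a Mahlo cardinal.
\item If $\kappa$ is regular uncountable and LCC holds at $\kappa^+$, then $\kappa^{<\kappa}=\kappa$ and $\square_{\kappa,\kappa}$ holds.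
\item If $V=L$, $\kappa$ is regular uncountable and $\lambda>\kappa$ is inaccessible, then $\square_\kappa$ fails in $V^P$ if and only if $\lambda$ is Mahlo.
\end{enumerate}
\end{theorem}

The second sentence of (1) follows from the first exactly as Theorem~\ref{thm:main} does, since $\neg\square_{\omega_1,<\omega_1}$ implies $\neg\square_{\omega_1}$. Part (3) is also formal: if $\lambda$ is Mahlo then $\square_\kappa$ fails in $L[G]$ by Theorem~\ref{thm:upper}, and if $\square_\kappa$ fails in $L[G]$ then $\lambda=(\kappa^+)^{L[G]}$ is Mahlo in $L$ by Theorem~\ref{thm:lower} applied in $L[G]$.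

Section~\ref{sec:weak} proves Theorem~\ref{thm:more}(2) and Section~\ref{sec:lower} proves Theorem~\ref{thm:lower}. Section~\ref{sec:idea} translates condensation into a copying property of $A$ and solves the simplest instance by hand. The forcing is defined and analyzed in Section~\ref{sec:forcing}. Theorem~\ref{thm:upper} is the conjunction of Lemmas~\ref{lem:closed}, \ref{lem:cc}, \ref{lem:generic} and Propositions~\ref{prop:lcc} and~\ref{prop:nosquare}; the first sentence of Theorem~\ref{thm:more}(1) is Proposition~\ref{prop:strong}.

\section{Background}\label{sec:background}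

The product $\gamma\cdot\tau$ is ordinal multiplication, $\tau$ copies of $\gamma$; it is strictly increasing and continuous in $\tau$ for $\gamma>0$. Every ordinal $\xi$ is uniquely of the form $\kappa\cdot\beta+i$ with $i<\kappa$. We write $f[x]$ for the image of $x$ under $f$, and $\mathrm{ZF}^-$ for ZF without the Power Set axiom. We use the following textbook facts about relative constructibility.

\begin{enumerate}
\item[(L1)] $L_\beta[A]$ is transitive, its ordinals are those below $\beta$, $L_\beta[A]=L_\beta[A\cap\beta]$, $A\cap\beta\in L_{\beta+1}[A]$, and $|L_\beta[A]|=|\beta|$ for infinite $\beta$.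
\item[(L2)] If $\mu$ is regular uncountable, then $L_\mu[A]$ and $H_\mu$ are models of $\mathrm{ZF}^-$.
\item[(L3)] Transitive models of $\mathrm{ZF}^-$ are closed under, and compute correctly, the function $(\beta,x)\mapsto L_\beta[x]$, ordinal arithmetic, the G\"odel pairing function, rank functions of well-founded relations and Mostowski collapses. G\"odel pairing maps $\nu\times\nu$ onto $\nu$ for every infinite cardinal $\nu$.
\item[(L4)] If $\mu$ is regular uncountable and $L_\mu[A]$ contains every subset of every cardinal $\nu<\mu$, then $L_\mu[A]=H_\mu$.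
\end{enumerate}

For (L4), the levels $L_\beta[A]$, $\beta<\mu$, are transitive of size less than $\mu$, so $L_\mu[A]\subseteq H_\mu$. Conversely, for $y\in H_\mu$ copy $\in$ on the transitive closure $t$ of $\omega\cup\{y\}$ to a relation $E$ on the infinite cardinal $\nu=|t|<\mu$. Via pairing, $E$ is a subset of $\nu$, so $E\in L_\mu[A]$, and by (L2) and (L3) its collapse $t$ is in $L_\mu[A]$; hence so is $y$.

In forcing, $q\le p$ means that $q$ is stronger. The forcing we define has no largest element; one may adjoin one without affecting any argument. Let $\kappa<\lambda$ be regular and let $G$ be $P$-generic over $V$.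

\begin{enumerate}
\item[(F1)] $P$ is \emph{${<}\kappa$-closed} if every descending sequence of length less than $\kappa$ has a lower bound. Then every function in $V[G]$ from an ordinal below $\kappa$ into $V$ lies in $V$; in particular $\kappa$ remains regular.
\item[(F2)] $P$ is \emph{$\lambda$-c.c.}\ if every antichain has size less than $\lambda$. Then $\lambda$ remains regular. For $X\in V$, every name for a subset of $X$ can be replaced by a \emph{nice name} $\bigcup_{x\in X}\{\check x\}\times W_x$ with each $W_x$ an antichain; its value is $\{x\in X\mid W_x\cap G\ne\emptyset\}$. If $P$ is $\lambda$-c.c.\ and $|X|<\lambda$, a nice name mentions fewer than $\lambda$ conditions.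
\end{enumerate}

Finally, Fodor's lemma says that if $S$ is a stationary subset of a regular uncountable $\lambda$ and $g(\xi)<\xi$ for all $\xi\in S$, then $g$ is constant on a stationary subset of $S$.

\section{Local Club Condensation implies $\square_{\kappa,\kappa}$}\label{sec:weak}

The simplest use of condensation is that a set which is contained in a condensing substructure below its first gap is not moved by the collapse, and therefore appears early in the hierarchy.

\begin{proof}[Proof of Theorem~\ref{thm:more}(2)]
Let $A$ witness LCC at $\kappa^+$ and let $x\subseteq\mu<\kappa$. As $x\in H_{\kappa^+}$, there is $\alpha\in[\kappa,\kappa^+)$ with $x\in L_\alpha[A]$. Take a chain $\langle M_\gamma\mid\gamma<\kappa\rangle$ as in LCC for $(L_\alpha[A],\in,A)$ and $\gamma\ge\mu$ with $x\in M_\gamma$. The isomorphism of $M_\gamma$ with some $L_{\bar\alpha}[A]$ is the collapse $\pi$. Since $\mu\subseteq M_\gamma$, we have $\pi(\xi)=\xi$ for $\xi<\mu$ and so $\pi(x)=\{\pi(\xi)\mid\xi\in x\}=x$. Thus $x\in L_{\bar\alpha}[A]$, and $\bar\alpha<\kappa$ because $\bar\alpha\subseteq L_{\bar\alpha}[A]$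 and $|L_{\bar\alpha}[A]|=|M_\gamma|<\kappa$. So all bounded subsets of $\kappa$ lie in $L_\kappa[A]$, a set of size $\kappa$. As $\kappa$ is regular, a function from $\mu<\kappa$ to $\kappa$ is a subset of $\nu\times\nu$ for some infinite cardinal $\nu<\kappa$ or, if $\kappa=\nu^+$, of $\beta\times\beta$ for some $\beta<\kappa$ of size $\nu$; in either case there are at most $\kappa\cdot 2^{<\kappa}=\kappa$ such functions. Hence $\kappa^{<\kappa}=\kappa$.

Let $\alpha<\kappa^+$ be a limit ordinal; then $\mathrm{cf}(\alpha)\le\kappa$. If $\mathrm{cf}(\alpha)<\kappa$, let $\mathcal C_\alpha$ be the set of all clubs in $\alpha$ of order type less than $\kappa$; it is nonempty and has at most $|\alpha|^{<\kappa}\le\kappa^{<\kappa}=\kappa$ elements. If $\mathrm{cf}(\alpha)=\kappa$, let $\mathcal C_\alpha=\{C\}$ for some club $C$ in $\alpha$ of order type $\kappa$. If $C\in\mathcal C_\alpha$ and $\beta\in\mathrm{Lim}(C)\cap\alpha$, then $C\cap\beta$ is club in $\beta$ and a proper initial segment of $C$, so its order type is less than $\kappa$. Hence $\mathrm{cf}(\beta)<\kappa$ and $C\cap\beta\in\mathcal C_\beta$.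
\end{proof}

\section{Square from global square}\label{sec:lower}

Fix an uncountable cardinal $\kappa$ and let $\lambda=\kappa^+$. A \emph{system on} a set $X$ of limit ordinals is a family $\langle G_\nu\mid\nu\in X\rangle$ such that $G_\nu$ is club in $\nu$ and
\[
\beta\in\mathrm{Lim}(G_\nu)\cap\nu\quad\text{implies}\quad\beta\in X\text{ and }G_\beta=G_\nu\cap\beta .
\]
It is \emph{short} if $\mathrm{ot}(G_\nu)\le\kappa$ for all $\nu\in X$. Thus $\square_\kappa$ asks for a short system on the limit ordinals below $\lambda$. We use the following theorem of Jensen.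

\begin{theorem}[Global square {\cite[\S5]{jensen}}]\label{thm:global}
In $L$ there is a system $\langle C^L_\alpha\mid\alpha\text{ a limit ordinal},\ \mathrm{cf}(\alpha)<\alpha\rangle$ with $\mathrm{ot}(C^L_\alpha)<\alpha$ for all $\alpha$.
\end{theorem}

Being a system is absolute, so we may use this one in $V$. It falls short of $\square_\kappa$ in two ways: it is undefined at ordinals that are regular in $L$, and its order types are only bounded by $\alpha$, not by $\kappa$. If $\lambda$ is not Mahlo in $L$, a club avoids the $L$-regular ordinals, and the gaps of the club can be filled in ZFC. The order types are then reduced by thinning each club along the club attached to its own order type.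

Three operations preserve systems and shortness. The \emph{union} of systems on pairwise disjoint sets is a system, and so is the \emph{restriction} of a system on $X$ to $X\cap\zeta$, since the defining implication only looks downward from $\nu$. If $\langle G_\tau\rangle$ is a system on the limit ordinals $\tau\le\eta$ and $\rho$ is $0$ or a limit ordinal, its \emph{translate}
\[
G^\rho_{\rho+\tau}=\{\rho+\zeta\mid 0<\zeta\in G_\tau\}\subseteq(\rho,\rho+\tau)
\]
is a system on the limit ordinals in $(\rho,\rho+\eta]$: the map $\zeta\mapsto\rho+\zeta$ is increasing and continuous, so the limit points of $G^\rho_{\rho+\tau}$ are the ordinals $\rho+\zeta$ with $\zeta\in\mathrm{Lim}(G_\tau)$.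

\begin{lemma}\label{lem:local}
For every limit ordinal $\theta<\lambda$ there is a short system on the limit ordinals $\nu\le\theta$.
\end{lemma}

\begin{proof}
We use induction on $\theta$. For $\theta=\omega$ let $G_\omega=\omega$. For $\theta=\theta'+\omega$ with $\theta'$ limit, extend a system for $\theta'$ by $G_\theta=\{\theta'+n\mid 1\le n<\omega\}$, which has no limit point below $\theta$. Let $\theta$ be a limit of limit ordinals and $\rho=\mathrm{cf}(\theta)\le\kappa$. Fix $\langle\theta_i\mid i<\rho\rangle$ increasing, continuous and cofinal in $\theta$ with $\theta_0=0$ and $\theta_i$ limit for $i>0$. Putting $G_\theta=\{\theta_j\mid j<\rho\}$ and $G_{\theta_i}=\{\theta_j\mid j<i\}$ for limit $i<\rho$ defines a short system on $X=\{\theta\}\cup\{\theta_i\mid i<\rho\text{ limit}\}$, because the limit points of $G_\theta$ below $\theta$ are the $\theta_i$ with $i$ limit. For $i<\rho$ let $\theta_i+\eta_i=\theta_{i+1}$; then $\eta_i\le\theta_{i+1}<\theta$ is a limit ordinal, and the translate by $\theta_i$ of a short system for $\eta_i$ is a short system on the limit ordinals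 in $(\theta_i,\theta_{i+1}]$. These intervals and $X$ partition the limit ordinals $\nu\le\theta$: for $\nu<\theta$ consider the least $j$ with $\nu\le\theta_j$; if $j$ is a limit then $\nu=\theta_j$ by continuity. Take the union.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Suppose $\lambda$ is not Mahlo in $L$. We prove $\square_\kappa$.

\emph{A club of $L$-singular ordinals.} There is a club $D\subseteq(\kappa,\lambda)$ in $\lambda$ consisting of limit ordinals $\nu$ with $\mathrm{cf}^L(\nu)<\nu$. If $\lambda=(\mu^+)^L$, take the limit ordinals between $\max(\kappa,\mu)$ and $\lambda$, whose $L$-cofinality is at most $\mu$. Otherwise $\lambda$ is a regular limit cardinal of $L$, hence inaccessible in $L$ by GCH in $L$. Not being Mahlo there, it has a club subset in $L$ that contains no regular cardinal of $L$; take its limit ordinals above $\kappa$. Let $D'=\mathrm{Lim}(D)\cap\lambda$, a club subset of $D$.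

\emph{Step 1: a system $\langle C'_\nu\rangle$ on the limit ordinals in $(\kappa,\lambda)$ with $C'_\nu\subseteq(\kappa,\nu)$ and $\mathrm{ot}(C'_\nu)<\nu$.} Let $\nu\in D'$. Then $C^L_\nu$ is defined, and both $C^L_\nu$ and $D\cap\nu$ are club in $\nu$. If $C^L_\nu\cap D$ is unbounded in $\nu$, let $C'_\nu=C^L_\nu\cap D$. Otherwise $\mathrm{cf}(\nu)=\omega$, since two clubs in an ordinal of uncountable cofinality have unbounded intersection, and we let $C'_\nu\subseteq D\cap\nu$ be cofinal in $\nu$ of order type $\omega$. This is a system on $D'$. In the second case $C'_\nu$ has no limit point below $\nu$. In the first case, if $\beta\in\mathrm{Lim}(C^L_\nu\cap D)\cap\nu$, then $\beta\in D'$ and $C^L_\beta\cap D=C^L_\nu\cap D\cap\beta$ is unbounded in $\beta$, so $\beta$ is also in the first case and $C'_\beta=C'_\nu\cap\beta$.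

For $\rho\in\{\kappa\}\cup D'$ let $\rho'=\min(D'\setminus(\rho+1))$. The intervals $(\rho,\rho')$ are pairwise disjoint, and they cover $(\kappa,\lambda)\setminus D'$: if $\nu\notin D'$ then $\{\kappa\}\cup(D'\cap\nu)$ has a largest element because $D'$ is closed. On the limit ordinals in $(\rho,\rho')$ let $\langle C'_\nu\rangle$ be the restriction of the translate by $\rho$ of a short system for the $\eta$ with $\rho+\eta=\rho'$, given by Lemma~\ref{lem:local}. Here $\mathrm{ot}(C'_\nu)\le\kappa<\nu$. The union of all these systems is as required.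

\emph{Step 2: thinning.} Write $x(\xi)$ for the $\xi$-th element of a set $x$ of ordinals. Define $C_\nu$ by recursion on limit $\nu\in(\kappa,\lambda)$. Let $\tau=\mathrm{ot}(C'_\nu)$, a limit ordinal below $\nu$, and put
\[
C_\nu=C'_\nu\ \text{ if }\tau\le\kappa,\qquad C_\nu=\{C'_\nu(\xi)\mid\xi\in C_\tau\}\ \text{ if }\tau>\kappa .
\]
The enumeration $\xi\mapsto C'_\nu(\xi)$ is increasing, continuous and cofinal from $\tau$ to $\nu$, so by induction $C_\nu\subseteq C'_\nu\subseteq(\kappa,\nu)$ is club in $\nu$ of order type at most $\kappa$. We check coherence by induction on $\nu$. Let $\beta\in\mathrm{Lim}(C_\nu)\cap\nu$. Then $\beta\in\mathrm{Lim}(C'_\nu)$, so $\beta>\kappa$ and $C'_\beta=C'_\nu\cap\beta$. If $\tau\le\kappa$, then $\mathrm{ot}(C'_\beta)<\kappa$ and $C_\beta=C'_\beta=C_\nu\cap\beta$. If $\tau>\kappa$, then $\beta=C'_\nu(\xi)$ with $\xi\in\mathrm{Lim}(C_\tau)\cap\tau$, and $\mathrm{ot}(C'_\beta)=\xi$. Since $C_\tau\subseteq(\kappa,\tau)$ we have $\xi>\kappa$, so $C_\beta$ is defined by the second clause; this is the reason for keeping the clubs above $\kappa$. By induction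 $C_\xi=C_\tau\cap\xi$, and therefore
\[
C_\beta=\{C'_\beta(\zeta)\mid\zeta\in C_\xi\}=\{C'_\nu(\zeta)\mid\zeta\in C_\tau\cap\xi\}=C_\nu\cap\beta .
\]
Finally $C_\nu=\nu$ is a short system on the limit ordinals $\nu\le\kappa$. The union of the two systems witnesses $\square_\kappa$.
\end{proof}

\section{Condensation as copying}\label{sec:idea}

Let $\kappa$ be regular uncountable. To build a predicate $A\subseteq\kappa^+$ that condenses we need to know where a collapse sends each ordinal.

\begin{lemma}\label{lem:collapse}
Let $M\prec(H_{\kappa^+},\in)$ be such that $\gamma=M\cap\kappa$ is an ordinal below $\kappa$, and let $\pi$ be the collapse of $M$. Then $M\cap\kappa^+=\{\kappa\cdot\beta+i\mid\beta\in M\cap\kappa^+,\ i<\gamma\}$, and for $\beta\in M\cap\kappa^+$ and $i<\gamma$,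
\[
\pi(\kappa\cdot\beta+i)=\gamma\cdot\mathrm{ot}(M\cap\beta)+i .
\]
\end{lemma}

\begin{proof}
The cardinal $\kappa$ is definable in $H_{\kappa^+}$ as the largest cardinal, so $\kappa\in M$, and $\kappa\cdot\beta+i$ (with $i<\kappa$) is in $M$ if and only if $\beta,i\in M$. The elements of $M$ below $\kappa\cdot\beta+i$ are the $\kappa\cdot\beta'+i'$ with $\beta'\in M\cap\beta$, $i'<\gamma$, which form $\mathrm{ot}(M\cap\beta)$ consecutive copies of $\gamma$, followed by the $\kappa\cdot\beta+i'$ with $i'<i$.
\end{proof}

Cut $A$ into \emph{blocks}: let $a:\kappa\to2$ be the characteristic function of $A\cap\kappa$, and for $\beta\ge1$ let $f_\beta:\kappa\to2$ take the value $1$ at $i$ if and only if $\kappa\cdot\beta+i\in A$. Suppose $|M|<\kappa$, so that $\pi$ takes values below $\kappa$. By Lemma~\ref{lem:collapse}, the collapsed copy of $A$ is an initial segment of $A$ if and only if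
\begin{equation}\label{eq:want}
a(\gamma\cdot\mathrm{ot}(M\cap\beta)+i)=f_\beta(i)\qquad\text{for all }\beta\in M\cap[1,\kappa^+)\text{ and }i<\gamma ;
\end{equation}
the block $\beta=0$ imposes nothing, since $\pi$ fixes the ordinals below $\gamma$. So above $\gamma$ the function $a$ must contain, one after another, the first $\gamma$ bits of the blocks indexed in $M$. See Figure~\ref{fig:copy}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw (0,0)--(4.4,0) (5.4,0)--(7.4,0) (8.4,0)--(10.4,0);
\draw[dotted] (4.4,0)--(5.4,0) (7.4,0)--(8.4,0) (10.4,0)--(11,0);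
\draw[line width=2.5pt] (1,0)--(2,0) (5.4,0)--(6.4,0);
\draw[line width=2.5pt,gray] (2,0)--(3,0) (8.4,0)--(9.4,0);
\draw (0,0.12)--(0,-0.12) node[below] {$0$};
\draw (1,0.12)--(1,-0.12) node[below] {$\gamma$};
\draw (2,0.12)--(2,-0.12) node[below] {$\gamma\cdot2$};
\draw (3,0.12)--(3,-0.12) node[below] {$\gamma\cdot3$};
\draw (4.4,0.12)--(4.4,-0.12) node[below] {$\kappa$};
\draw (5.4,0.12)--(5.4,-0.12) node[below] {$\kappa\cdot\beta_1$};
\draw (8.4,0.12)--(8.4,-0.12) node[below] {$\kappa\cdot\beta_2$};
\draw[->] (5.9,0.2) to[bend right=25] (1.5,0.2);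
\draw[->,gray] (8.9,0.2) to[bend right=30] (2.5,0.2);
\end{tikzpicture}
\caption{Copying at level $\gamma<\kappa$ over the index set $\{0,\beta_1,\beta_2\}$ with $0<\beta_1<\beta_2$. The first $\gamma$ bits of the predicate $A$ from $\kappa\cdot\beta_1$ on are repeated on $[\gamma,\gamma\cdot2)$, and those from $\kappa\cdot\beta_2$ on are repeated on $[\gamma\cdot2,\gamma\cdot3)$.}
\label{fig:copy}
\end{figure}

\begin{example}[One block]\label{ex:one}
Let $\kappa=\omega_1$ and consider $A$ only below $\omega_1\cdot2$, so that there is one block $f=f_1$. We want $a(\gamma+i)=f(i)$ for all $i<\gamma$, for club many $\gamma$. Let a condition be $(\gamma,a,f,c)$ with $\gamma$ a countable limit ordinal, $a:\gamma\cdot2\to2$, $f:\gamma\to2$, and $c\subseteq\gamma$ a set of limit ordinals closed in $\gamma$, such that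
\begin{itemize}
\item (promise) $a(\gamma+i)=f(i)$ for $i<\gamma$;
\item (record) for $\varepsilon\in c$: $\varepsilon\cdot2\le\gamma$ and $a(\varepsilon+i)=f(i)$ for $i<\varepsilon$.
\end{itemize}
A proper extension $(\gamma',a',f',c')$ has $a'\supseteq a$, $f'\supseteq f$, $\gamma'\ge\gamma\cdot2$ and $c'\cap(\gamma+1)=c\cup\{\gamma\}$. One exists: let $\gamma'=\gamma\cdot2$, extend $f$ arbitrarily to $f'$, copy $f'$ onto $[\gamma',\gamma'\cdot2)$, and let $c'=c\cup\{\gamma\}$; the record at $\varepsilon=\gamma$ is the old promise. Now let $(\gamma_n,a_n,f_n,c_n)$ be a sequence of proper extensions and $\gamma=\sup_n\gamma_n$. As $\gamma_{n+1}\ge\gamma_n\cdot2$, the union $\bigcup_na_n$ has domain exactly $\gamma$, so $[\gamma,\gamma\cdot2)$ is free to receive $\bigcup_nf_n$, and we obtain a lower bound. Its set $\bigcup_nc_n$ is cofinal in $\gamma$, so closure forces $\gamma$ into $c$ at the next step, and the promise is what makes this legal. Generically $c$ is club in $\omega_1$. If $M\prec H_{\omega_2}$ is countable and contains $a,f,c$, then $\gamma=M\cap\omega_1\in c$, and the record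 at $\gamma$ is \eqref{eq:want} for $\beta=1$.
\end{example}

With $\kappa^+$ many blocks there is a conflict. An interval $[\gamma\cdot\tau,\gamma\cdot\tau+\gamma)$ holds one function, while two models $M,M'$ with the same $\gamma$ may contain different $\beta,\beta'$ with $\mathrm{ot}(M\cap\beta)=\mathrm{ot}(M'\cap\beta')=\tau$. The forcing resolves this by attaching two objects to each $\alpha<\kappa^+$. A surjection $h_\alpha:\kappa\to\alpha$ fixes the trace: if $h_\alpha\in M$ then $M\cap\alpha=h_\alpha[\gamma]$. A club $c_\alpha\subseteq\kappa$ records the levels $\varepsilon$ at which $a$ has copied the blocks indexed by $h_\alpha[\varepsilon]$; if $c_\alpha\in M$ then $\gamma\in c_\alpha$. A condition of level $\gamma$ has one small support $s$ and makes its promise for $s$. This serves all $\alpha\in s$ at once, because their traces $h_\alpha[\gamma]=\{0\}\cup(s\cap\alpha)$ are initial segments of one set. Coordinates outside $s$ need not ever put $\gamma$ into their clubs.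

The copying does not care what the blocks $f_\alpha$ contain. We use them to code $h_\alpha$, $c_\alpha$ and the ground model, so that $L_{\kappa^+}[A]$ is all of $H_{\kappa^+}$. The maps $h_\alpha$ also do the collapsing: we add them for all $\alpha$ below an inaccessible $\lambda$, which thereby becomes $\kappa^+$.

\section{The forcing}\label{sec:forcing}

From now on $\kappa$ is regular uncountable and $\lambda>\kappa$ is inaccessible.

\subsection*{Coding}

Fix $B\subseteq\lambda$ with $H_\lambda=L_\lambda[B]$. If $V=L$, take $B=\emptyset$. In general, since $\lambda$ is inaccessible the bounded subsets of $\lambda$ have an enumeration $\langle b_\xi\mid\xi<\lambda\rangle$; let $B$ be the set of G\"odel codes of pairs $(\xi,\zeta)$ with $\zeta\in b_\xi$. Each $b_\xi$ is obtained in $L_\lambda[B]$ from an initial segment of $B$, so (L4) applies. Write $B(\alpha)\in2$ for the characteristic function of $B$.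

Fix a bijection $(j,\xi,\zeta)\mapsto\langle j,\xi,\zeta\rangle$ from $3\times\kappa\times\kappa$ onto $\kappa$ that lies in $L$. It belongs to $H_{\kappa^+}^L\subseteq L_\lambda$, hence by (L3) to every transitive model of $\mathrm{ZF}^-$ of height $\lambda$. Let $K$ be the set of limit ordinals $\gamma<\kappa$ such that the image of $3\times\gamma\times\gamma$ is $\gamma$. These are the limit ordinals closed under the bijection and its inverse, so $K$ is club in $\kappa$. For $\gamma\in K\cup\{\kappa\}$, $h:\gamma\to\mathrm{Ord}$, $c\subseteq\gamma$ and $b\in2$, let $\mathrm{code}(h,c,b):\gamma\to2$ take the value $1$ at $\langle0,\xi,\zeta\rangle$ if and only if $h(\xi)<h(\zeta)$, the value $1$ at $\langle1,\xi,\zeta\rangle$ if and only if $\xi\in c$, and the value $b$ at $\langle2,\xi,\zeta\rangle$. For $\gamma'\in K\cap\gamma$ the ordinals below $\gamma'$ are the codes of triples from $3\times\gamma'\times\gamma'$, so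
\begin{equation}\label{eq:code}
\mathrm{code}(h,c,b)\restriction\gamma'=\mathrm{code}(h\restriction\gamma',c\cap\gamma',b).
\end{equation}

\subsection*{Copying}

For a set $x$ of ordinals let $o(x)=\mathrm{ot}(x\cup\{0\})$. The map $\beta\mapsto o(x\cap\beta)$ is the order isomorphism of $x\setminus\{0\}$ onto $[1,o(x))$. Let $\varepsilon$ be a limit ordinal, $a$ a function into $2$, and let $f_\beta$ for $\beta\in x\setminus\{0\}$ be functions into $2$ with $\varepsilon\subseteq\mathrm{dom}(f_\beta)$. We say that $a$ \emph{copies $\langle f_\beta\rangle$ over $x$ at level $\varepsilon$} if $\varepsilon\cdot o(x)\subseteq\mathrm{dom}(a)$ and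
\[
a(\varepsilon\cdot o(x\cap\beta)+i)=f_\beta(i)\qquad\text{for all }\beta\in x\setminus\{0\}\text{ and }i<\varepsilon .
\]
Three facts follow directly from the definition.
\begin{enumerate}
\item[(C1)] The equations prescribe $a$ exactly on $[\varepsilon,\varepsilon\cdot o(x))$, and each position there occurs in exactly one equation.
\item[(C2)] Copying over $x$ implies copying over $x\cap\alpha$ and over $\{0\}\cup(x\cap\alpha)$ at the same level.
\item[(C3)] Copying persists when $a$ and the $f_\beta$ are replaced by extensions.
\end{enumerate}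

\subsection*{Conditions and order}

\begin{definition}\label{def:P}
A \emph{condition} is a tuple $p=(\gamma,\eta,a,s,\langle h_\alpha,c_\alpha\mid\alpha\in s\rangle)$ such that:
\begin{enumerate}
\item[(P1)] $\gamma\in K$; $s\subseteq[1,\lambda)$ and $|s|<\kappa$; $\gamma\cdot o(s)\le\eta<\kappa$; $a:\eta\to2$.
\item[(P2)] For $\alpha\in s$: $h_\alpha$ maps $\gamma$ onto $\{0\}\cup(s\cap\alpha)$, and $c_\alpha\subseteq\gamma\cap K$ is closed in $\gamma$. Put $f_\alpha=\mathrm{code}(h_\alpha,c_\alpha,B(\alpha)):\gamma\to2$.
\item[(P3)] (promise) $a$ copies $\langle f_\beta\rangle$ over $s$ at level $\gamma$.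
\item[(P4)] (record) For $\alpha\in s$ and $\varepsilon\in c_\alpha$: $\varepsilon\cdot o(h_\alpha[\varepsilon])\le\gamma$, and $a$ copies $\langle f_\beta\rangle$ over $h_\alpha[\varepsilon]$ at level $\varepsilon$.
\end{enumerate}
Components carry the index $p$; $\gamma_p$ is the \emph{level} and $s_p$ the \emph{support} of $p$. Let $q\le p$ if $a_p\subseteq a_q$, $s_p\subseteq s_q$, $h^p_\alpha\subseteq h^q_\alpha$ for $\alpha\in s_p$, and $q$ is either
\begin{itemize}
\item a \emph{flat} extension: $\gamma_q=\gamma_p$ and $c^q_\alpha=c^p_\alpha$ for $\alpha\in s_p$; or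
\item a \emph{raising} extension: $\gamma_q>\gamma_p$, $\gamma_q\ge\eta_p$, and $c^q_\alpha\cap(\gamma_p+1)=c^p_\alpha\cup\{\gamma_p\}$ for $\alpha\in s_p$.
\end{itemize}
For $e\le\lambda$ let $p|e=(\gamma_p,\eta_p,a_p,s_p\cap e,\langle h^p_\alpha,c^p_\alpha\mid\alpha\in s_p\cap e\rangle)$. Let $P$ be the set of all conditions and $P_\delta=\{p\in P\mid s_p\subseteq\delta\}$ for $\delta\le\lambda$, with the restricted order.
\end{definition}

There are conditions, for instance with $s=\emptyset$ and $\eta=\gamma$. Whether an extension $q\le p$ is flat or raising is determined by the levels. Compared with Example~\ref{ex:one}, two features are new: $a$ may be longer than the promise requires, and flat extensions are allowed. Both serve to make $p|e$ a condition that $p$ extends. This gives $P$ the projections onto the $P_\delta$ on which the failure of square depends.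

\begin{lemma}\label{lem:order}
\begin{enumerate}
\item The relation $\le$ is reflexive and transitive. If $q\le p$, then $\gamma_p\le\gamma_q$, $\eta_p\le\eta_q$, and $c^q_\alpha\cap\gamma_p=c^p_\alpha$ and $f^p_\alpha\subseteq f^q_\alpha$ for $\alpha\in s_p$.
\item If $q$ is a flat extension of $p$ and $\alpha\in s_p$, then $h^q_\alpha=h^p_\alpha$ and $s_q\cap\alpha=s_p\cap\alpha$.
\item $p|e$ is a condition, $p$ is a flat extension of $p|e$, and $q\le p$ implies $q|e\le p|e$.
\item For $\delta<\lambda$ we have $|P_\delta|<\lambda$ and $P_\delta\in H_\lambda$.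
\end{enumerate}
\end{lemma}

\begin{proof}
(1) The inequalities and $c^q_\alpha\cap\gamma_p=c^p_\alpha$ can be read off the definition, and $f^p_\alpha\subseteq f^q_\alpha$ follows by \eqref{eq:code}. Every condition is a flat extension of itself. Let $r\le q\le p$ and $\alpha\in s_p$; the inclusions compose. Two flat steps give a flat extension. If $q\le p$ is flat and $r\le q$ is raising, then $\gamma_r\ge\eta_q\ge\eta_p$ and $c^r_\alpha\cap(\gamma_p+1)=c^q_\alpha\cup\{\gamma_q\}=c^p_\alpha\cup\{\gamma_p\}$. If $q\le p$ is raising, then $\gamma_r\ge\gamma_q\ge\eta_p$, and since $\gamma_p+1\le\gamma_q$ and $c^r_\alpha\cap\gamma_q=c^q_\alpha$ we get $c^r_\alpha\cap(\gamma_p+1)=c^q_\alpha\cap(\gamma_p+1)=c^p_\alpha\cup\{\gamma_p\}$.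

(2) The functions $h^p_\alpha\subseteq h^q_\alpha$ have the same domain; compare their ranges.

(3) For $\alpha\in s_p\cap e$ we have $(s_p\cap e)\cap\alpha=s_p\cap\alpha$, so (P2) and (P4) are unchanged. (P1) holds as $o(s_p\cap e)\le o(s_p)$, and (P3) is (C2). The two claims on the order hold clause by clause.

(4) A condition in $P_\delta$ is determined by $\gamma,\eta<\kappa$ and the sets $a\subseteq\kappa\times2$, $s\subseteq\delta$, $\{(\alpha,\xi,h_\alpha(\xi))\}\subseteq\delta\times\kappa\times\delta$ and $\{(\alpha,\xi)\mid\xi\in c_\alpha\}\subseteq\delta\times\kappa$. So $|P_\delta|\le2^{\max(|\delta|,\kappa)}<\lambda$, and every condition is in $H_\lambda$.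
\end{proof}

\subsection*{Amalgamation}

The forcing $P$ is not a product: all coordinates share $a$, so even conditions with empty support are incompatible if their $a$-parts disagree at $0$. The next lemma is the substitute for the product structure. Its hypothesis includes $a_q\subseteq a_p$. The point of the proof is that $p$ and $q$ make different promises, and both can be honored: in the amalgam the coordinates of $p$ record the level $\gamma_p$, and the new coordinates of $q$ record only $\gamma_q$.

\begin{lemma}[Amalgamation]\label{lem:amalgam}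
Let $p,q\in P$ and $e\le\lambda$ be such that $p|e\le q|e$ and $(s_p\setminus e)\cap(s_q\setminus e)=\emptyset$. Let $\zeta<\kappa$ and $t\subseteq[1,\lambda)$ with $|t|<\kappa$. There is $r\le p,q$ with $\gamma_r>\zeta$, $\gamma_r>\gamma_p$ and $s_r=s_p\cup s_q\cup t$.
\end{lemma}

\begin{proof}
From $p|e\le q|e$ we have $\gamma_q\le\gamma_p$, $\eta_q\le\eta_p$, $a_q\subseteq a_p$ and $s_q\cap e\subseteq s_p$; also $s_p\cap(s_q\setminus e)=\emptyset$. Let $s_r=s_p\cup s_q\cup t$. Choose $\gamma_r\in K$ with $\gamma_r>\zeta$, $\gamma_r>\eta_p$ and $\gamma_r\ge\eta_p+|s_r|$, and let $\eta_r=\gamma_r\cdot o(s_r)<\kappa$. The interval $[\eta_p,\gamma_r)$ is infinite and has at least $|s_r|$ elements, and $\gamma_q\le\gamma_p\le\eta_p$, so the following surjections exist.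
\begin{itemize}
\item For $\alpha\in s_p$: $h^r_\alpha\supseteq h^p_\alpha$ maps $[\gamma_p,\gamma_r)$ onto $\{0\}\cup(s_r\cap\alpha)$, and $c^r_\alpha=c^p_\alpha\cup\{\gamma_p\}$.
\item For $\alpha\in s_q\setminus e$: $h^r_\alpha\supseteq h^q_\alpha$ maps $[\gamma_q,\gamma_r)$ onto $\{0\}\cup(s_r\cap\alpha)$, and $c^r_\alpha=c^q_\alpha\cup\{\gamma_q\}$.
\item For the remaining $\alpha\in s_r$: $h^r_\alpha$ maps $\gamma_r$ onto $\{0\}\cup(s_r\cap\alpha)$, and $c^r_\alpha=\emptyset$.
\item $a_r\supseteq a_p$ is $0$ on $[\eta_p,\gamma_r)$ and is given by (P3) on $[\gamma_r,\eta_r)$, using (C1).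
\end{itemize}
(P1) and (P3) hold by construction. (P2) holds because the only limit point of $c^p_\alpha$ that can be missing from $c^p_\alpha$ is $\gamma_p$, and likewise for $q$.

By \eqref{eq:code}, $f^r_\beta\supseteq f^p_\beta$ for $\beta\in s_p$ and $f^r_\beta\supseteq f^q_\beta$ for $\beta\in s_q\setminus e$. For $\beta\in s_q\cap e$ we have $f^r_\beta\supseteq f^p_\beta\supseteq f^q_\beta$ by Lemma~\ref{lem:order}(1) applied to $p|e\le q|e$. Since $a_r\supseteq a_p\supseteq a_q$, (C3) shows that every copying valid in $p$ or in $q$ is valid in $r$.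

We verify (P4). Let $u=p$ and $\alpha\in s_p$, or $u=q$ and $\alpha\in s_q\setminus e$; in both cases $h^r_\alpha\supseteq h^u_\alpha$, $c^r_\alpha=c^u_\alpha\cup\{\gamma_u\}$ and $\eta_u\le\gamma_r$. If $\varepsilon\in c^u_\alpha$, then $h^r_\alpha[\varepsilon]=h^u_\alpha[\varepsilon]$ and we use (P4) for $u$ with $\gamma_u\le\gamma_r$. If $\varepsilon=\gamma_u$, then $h^r_\alpha[\varepsilon]=\{0\}\cup(s_u\cap\alpha)$, the bound is $\gamma_u\cdot o(s_u\cap\alpha)\le\eta_u\le\gamma_r$, and the copying is (P3) for $u$ together with (C2). For the remaining $\alpha$ there is nothing to check.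

By construction $r$ is a raising extension of $p$. It is also a raising extension of $q$. We have $\gamma_r>\gamma_q$ and $\gamma_r\ge\eta_q$, and the clauses for $\alpha\in s_q\setminus e$ hold by definition. For $\alpha\in s_q\cap e$ we have $h^q_\alpha\subseteq h^p_\alpha\subseteq h^r_\alpha$ and $c^r_\alpha=c^p_\alpha\cup\{\gamma_p\}$. If $p|e\le q|e$ is flat, this set equals $c^q_\alpha\cup\{\gamma_q\}$. If it is raising, then $\gamma_p>\gamma_q$ and $c^r_\alpha\cap(\gamma_q+1)=c^p_\alpha\cap(\gamma_q+1)=c^q_\alpha\cup\{\gamma_q\}$.
\end{proof}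

The case $q=p$, $e=\lambda$ is the basic density fact:
\begin{equation}\label{eq:dense}
\text{for }\zeta<\kappa\text{ and }t\in[\lambda\setminus\{0\}]^{<\kappa},\text{ the set }\{r\in P\mid\gamma_r>\zeta,\ t\subseteq s_r\}\text{ is dense.}
\end{equation}

\subsection*{Closure, chain condition, projections}

\begin{lemma}\label{lem:closed}
Let $\langle p_i\mid i<\theta\rangle$ be descending in $P$, where $\theta<\kappa$ is a limit ordinal. There is a lower bound $p$ with $s_p=\bigcup_is_{p_i}$, and if the levels $\gamma_{p_i}$ are not eventually constant then $\gamma_p=\sup_i\gamma_{p_i}$. In particular $P$ and each $P_\delta$ are ${<}\kappa$-closed.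
\end{lemma}

\begin{proof}
Write $\gamma_i,\eta_i,a_i,s_i,h^i_\alpha,c^i_\alpha,f^i_\alpha$ for the data of $p_i$. Let $s=\bigcup_is_i$ and $\gamma=\sup_i\gamma_i$, and for $\alpha\in s$ let $h_\alpha$ and $c_\alpha$ be the unions of $h^i_\alpha$ and $c^i_\alpha$ over the $i$ with $\alpha\in s_i$. As $\kappa$ is regular, $|s|<\kappa$ and $\gamma<\kappa$; as $K$ is closed, $\gamma\in K$. The map $h_\alpha$ has domain $\gamma$ and range $\{0\}\cup(s\cap\alpha)$.

\emph{Case 1: $\gamma_i=\gamma$ on a tail.} By transitivity we may discard the indices before the tail, so all extensions are flat. By Lemma~\ref{lem:order}(2), if $\alpha\in s_i$ then $h_\alpha=h^i_\alpha$, $c_\alpha=c^i_\alpha$ and $s\cap\alpha=s_i\cap\alpha$. So each $s_i$ is an initial segment of $s$, whence $o(s)=\sup_io(s_i)$ and $\gamma\cdot o(s)=\sup_i\gamma\cdot o(s_i)\le\sup_i\eta_i$. Let $\eta=\sup_i\eta_i<\kappa$ and $a=\bigcup_ia_i$. Each instance of (P2)--(P4) for $\alpha\in s_i$ is the same instance for $p_i$, so we obtain a condition, and it is a flat extension of each $p_i$.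

\emph{Case 2: otherwise.} For each $i$ there is $j>i$ with $\gamma_j>\gamma_i$; then $p_j\le p_i$ is raising and $\gamma_i\le\eta_i\le\gamma_j$. So $\bigcup_ia_i$ has domain exactly $\gamma$. Let $\eta=\gamma\cdot o(s)$ and extend $\bigcup_ia_i$ to $a:\eta\to2$ by (P3). By Lemma~\ref{lem:order}(1), $c_\alpha\cap\gamma_i=c^i_\alpha$ whenever $\alpha\in s_i$. Hence $c_\alpha$ is closed in $\gamma=\sup_i\gamma_i$, and $f_\alpha\supseteq f^i_\alpha$ by \eqref{eq:code}. For (P4), if $\varepsilon\in c_\alpha$ then $\varepsilon\in c^i_\alpha$ for some $i$, and we use (P4) for $p_i$ and (C3). Finally $p$ is a raising extension of $p_i$: with $j$ as above, $\gamma\ge\gamma_j\ge\eta_i$, $\gamma>\gamma_i$, and $c_\alpha\cap(\gamma_i+1)=c^j_\alpha\cap(\gamma_i+1)=c^i_\alpha\cup\{\gamma_i\}$ for $\alpha\in s_i$.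
\end{proof}

Case 2 is where the clause $\gamma_q\ge\eta_p$ is used: without it, $\bigcup_ia_i$ could already be defined above $\gamma$ and contradict the promise at level $\gamma$.

\begin{lemma}\label{lem:cc}
$P$ has the $\lambda$-c.c.
\end{lemma}

\begin{proof}
Let $p_\xi\in P$ for $\xi<\lambda$; we find $\xi<\xi'$ with $p_\xi,p_{\xi'}$ compatible. On the stationary set of $\xi<\lambda$ of cofinality $\kappa$, the set $s_{p_\xi}\cap\xi$ has size less than $\kappa$ and so is contained in some $\rho<\xi$. By Fodor's lemma there are a stationary $S$ and one $\rho$ with $p_\xi|\xi\in P_\rho$ and $\rho<\xi$ for all $\xi\in S$. Since $|P_\rho|<\lambda$, there are an unbounded $S'\subseteq S$ and a condition $u\in P_\rho$ with $p_\xi|\xi=u$ for $\xi\in S'$. Pick $\xi<\xi'$ in $S'$ with $s_{p_\xi}\subseteq\xi'$. As $s_{p_{\xi'}}\cap\xi'=s_u\subseteq\xi$, we have $p_{\xi'}|\xi=u=p_\xi|\xi$ and $s_{p_{\xi'}}\setminus\xi\subseteq[\xi',\lambda)$, which is disjoint from $s_{p_\xi}$. Lemma~\ref{lem:amalgam} with $e=\xi$ gives a common extension.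
\end{proof}

\begin{lemma}\label{lem:complete}
Let $\delta\le\lambda$. If $G$ is $P$-generic over $V$, then $G_\delta=G\cap P_\delta$ is $P_\delta$-generic over $V$.
\end{lemma}

\begin{proof}
The set $G_\delta$ is upward closed in $P_\delta$. If $u,u'\in G_\delta$, take $q\in G$ below both; then $q|\delta\in G_\delta$ and $q|\delta\le u|\delta=u$, $q|\delta\le u'$. Let $W\in V$ be dense in $P_\delta$. Given $p\in P$, pick $w\in W$ with $w\le p|\delta$. Then $w|\delta=w\le p|\delta$ and $s_w\setminus\delta=\emptyset$, so Lemma~\ref{lem:amalgam} gives a common extension of $w$ and $p$. Thus the conditions below an element of $W$ are dense in $P$, and $G$ meets $W$.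
\end{proof}

\section{Condensation in the extension}\label{sec:lcc}

Let $G$ be $P$-generic over $V$ and work in $V[G]$. Let $a=\bigcup_{p\in G}a_p$, and for $\alpha\in[1,\lambda)$ let $h_\alpha$ and $c_\alpha$ be the unions of $h^p_\alpha$ and $c^p_\alpha$ over $p\in G$ with $\alpha\in s_p$.

\begin{lemma}\label{lem:generic}
The cardinals $\kappa$ and $\lambda$ are regular, $a:\kappa\to2$, and for $\alpha\in[1,\lambda)$ the function $h_\alpha$ maps $\kappa$ onto $\alpha$ and $c_\alpha$ is club in $\kappa$. Hence $\lambda=\kappa^+$. If $p\in G$ and $\alpha\in s_p$, then $h_\alpha\restriction\gamma_p=h^p_\alpha$ and $c_\alpha\cap(\gamma_p+1)=c^p_\alpha\cup\{\gamma_p\}$.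
\end{lemma}

\begin{proof}
Regularity is (F1) and (F2) with Lemmas~\ref{lem:closed} and~\ref{lem:cc}. By \eqref{eq:dense}, for $\beta<\alpha$ and $\zeta<\kappa$ there is $r\in G$ with $\alpha,\beta\in\{0\}\cup s_r$ and $\eta_r\ge\gamma_r>\zeta$, and then $\beta$ is in the range of $h^r_\alpha$. So $a$ and $h_\alpha$ have domain $\kappa$ and $h_\alpha$ is onto $\alpha$. Let $p\in G$ with $\alpha\in s_p$. For any $q\in G$ with $\alpha\in s_q$ there is $r\in G$ below $p$ and $q$ with $\gamma_r>\gamma_p$; then $c^q_\alpha\subseteq c^r_\alpha$ and $c^r_\alpha\cap(\gamma_p+1)=c^p_\alpha\cup\{\gamma_p\}$. This gives the formula for $c_\alpha\cap(\gamma_p+1)$. As the levels $\gamma_p$ are unbounded in $\kappa$, the formula shows that $c_\alpha$ is unbounded and closed.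
\end{proof}

Let $f_\alpha=\mathrm{code}(h_\alpha,c_\alpha,B(\alpha)):\kappa\to2$, which extends $f^p_\alpha$ for $p\in G$ with $\alpha\in s_p$ by \eqref{eq:code}, and let
\[
A=\{i<\kappa\mid a(i)=1\}\cup\{\kappa\cdot\alpha+i\mid1\le\alpha<\lambda,\ i<\kappa,\ f_\alpha(i)=1\}\subseteq\lambda .
\]
For $\alpha\in[1,\lambda)$, $\varepsilon\in c_\alpha$, $\beta\in h_\alpha[\varepsilon]\setminus\{0\}$ and $i<\varepsilon$,
\begin{equation}\label{eq:copy}
\varepsilon\cdot o(h_\alpha[\varepsilon]\cap\beta)+i\in A\iff\kappa\cdot\beta+i\in A .
\end{equation}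
Indeed, take $p\in G$ with $\varepsilon\in c^p_\alpha$. By (P4) the ordinal on the left is below $\gamma_p<\kappa$ and $a$ takes the value $f^p_\beta(i)=f_\beta(i)$ there.

\begin{lemma}\label{lem:H}
$H_{\kappa^+}=L_\lambda[A]$ in $V[G]$.
\end{lemma}

\begin{proof}
Let $W=L_\lambda[A]$, a model of $\mathrm{ZF}^-$ by (L2) that contains all proper initial segments of $A$ and the bijection $\langle\cdot,\cdot,\cdot\rangle$. By (L4) it suffices to show that $W$ contains all subsets of $\kappa$. We recover first the generic objects and the ground model, then the generic filters $G_\delta$.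

Let $\delta<\lambda$. From $A\cap\kappa\cdot(1+\delta)$ the model $W$ reads off $a$ and, uniformly in $\alpha\in[1,\delta)$, the bit $B(\alpha)=f_\alpha(\langle2,0,0\rangle)$, the set $c_\alpha=\{\xi\mid f_\alpha(\langle1,\xi,0\rangle)=1\}$ and the well-founded relation $R_\alpha=\{(\xi,\zeta)\mid h_\alpha(\xi)<h_\alpha(\zeta)\}$. The function $h_\alpha$ is the rank function of $R_\alpha$: by induction on $h_\alpha(\zeta)$, the rank of $\zeta$ is $\sup\{h_\alpha(\xi)+1\mid h_\alpha(\xi)<h_\alpha(\zeta)\}$, which equals $h_\alpha(\zeta)$ because $h_\alpha$ is onto an ordinal. So $\langle h_\alpha,c_\alpha\mid1\le\alpha<\delta\rangle\in W$. Also $B\cap[1,\delta)\in W$, hence $B\cap\delta\in W$ and $L_\delta[B]\in W$ by (L1) and (L3). Thus $H_\lambda^V=L_\lambda[B]\subseteq W$, and $P_\delta\in W$ by Lemma~\ref{lem:order}(4).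

Next, $p\in P$ belongs to $G$ if and only if
\[
a_p\subseteq a,\quad\text{and}\quad h^p_\alpha=h_\alpha\restriction\gamma_p\ \text{ and }\ c_\alpha\cap(\gamma_p+1)=c^p_\alpha\cup\{\gamma_p\}\ \text{ for all }\alpha\in s_p .
\]
One direction is Lemma~\ref{lem:generic}. For the other, use \eqref{eq:dense} to find $q\in G$ with $s_p\subseteq s_q$ and $\gamma_q>\eta_p\ge\gamma_p$. Then $a_p\subseteq a\restriction\eta_q=a_q$, $h^p_\alpha\subseteq h_\alpha\restriction\gamma_q=h^q_\alpha$, and $c^q_\alpha\cap(\gamma_p+1)=c_\alpha\cap(\gamma_p+1)=c^p_\alpha\cup\{\gamma_p\}$. So $q$ is a raising extension of $p$ and $p\in G$. By Separation in $W$, $G_\delta\in W$ for all $\delta<\lambda$.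

Let $x\subseteq\kappa$. By (F2), $x=\{\xi<\kappa\mid W_\xi\cap G\ne\emptyset\}$ for a sequence $\langle W_\xi\mid\xi<\kappa\rangle\in V$ of antichains that together contain fewer than $\lambda$ conditions. They lie in one $P_\delta$ with $\delta<\lambda$, the sequence is in $H^V_\lambda\subseteq W$, and $x=\{\xi\mid W_\xi\cap G_\delta\ne\emptyset\}\in W$.
\end{proof}

Consider the structure
\[
\mathcal M_0=\bigl(H_{\kappa^+},\in,A,\{(\alpha,\xi,h_\alpha(\xi))\},\{(\alpha,\xi)\mid\xi\in c_\alpha\}\bigr).
\]
Both condensation principles come from one lemma about it.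

\begin{lemma}\label{lem:condense}
Let $M\prec\mathcal M_0$ be such that $\gamma=M\cap\kappa$ is an ordinal below $\kappa$. Let $\pi$ be the collapse of $M$ and $\bar\lambda=\mathrm{ot}(M\cap\lambda)$. Then $M$ condenses to $L_{\bar\lambda}[A]$, and for every $\alpha\in M\cap[1,\lambda)$ the set $M\cap L_\alpha[A]$ condenses to $L_{\pi(\alpha)}[A]$.
\end{lemma}

\begin{proof}
Let $\alpha\in M\cap[1,\lambda)$. The sets $h_\alpha$ and $c_\alpha$ are definable in $\mathcal M_0$ from $\alpha$, so they are in $M$. We have $M\cap\alpha=h_\alpha[\gamma]$: values of $h_\alpha$ at elements of $M$ are in $M$, and every $\beta\in M\cap\alpha$ has a preimage in $M\cap\kappa$ by elementarity. Also $\gamma\in c_\alpha$: for $\xi<\gamma$ the least element of $c_\alpha$ above $\xi$ is in $M\cap\kappa$, so $\gamma$ is a limit point of the club $c_\alpha$.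

We claim that $\xi\in A\iff\pi(\xi)\in A$ for $\xi\in M\cap\lambda$. If $\xi<\kappa$ then $\pi(\xi)=\xi$. Otherwise, by Lemma~\ref{lem:collapse}, $\xi=\kappa\cdot\beta+i$ with $1\le\beta\in M$ and $i<\gamma$. Let $\alpha=\beta+1\in M$. Then $\beta\in h_\alpha[\gamma]\setminus\{0\}$ and $0\in M\cap\beta=h_\alpha[\gamma]\cap\beta$, so $\pi(\xi)=\gamma\cdot o(h_\alpha[\gamma]\cap\beta)+i$. The claim is \eqref{eq:copy} with $\varepsilon=\gamma$.

Let $\alpha\in M\cap[1,\lambda)$ be arbitrary again. The sets $A\cap\alpha$ and $L_\alpha[A]=L_\alpha[A\cap\alpha]$ are in $M$. Since $\pi$ maps $M\cap\alpha$ onto $\pi(\alpha)$, the claim gives $\pi(A\cap\alpha)=\pi[A\cap\alpha\cap M]=A\cap\pi(\alpha)$. The transitive set $\pi[M]$ is a model of $\mathrm{ZF}^-$, so by elementarity, (L3) and (L1),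
\[
\pi[M\cap L_\alpha[A]]=\pi(L_\alpha[A\cap\alpha])=L_{\pi(\alpha)}[A\cap\pi(\alpha)]=L_{\pi(\alpha)}[A].
\]
The restriction of $\pi$ to $M\cap L_\alpha[A]$ is an $\in$-isomorphism that carries $A\cap\alpha\cap M$ onto $A\cap\pi(\alpha)$, and $\pi(\alpha)\le\alpha$. Finally, by Lemma~\ref{lem:H} and elementarity every element of $M$ lies in $L_\alpha[A]$ for some $\alpha\in M\cap\lambda$. Taking the union over these $\alpha$, whose images are the ordinals below the limit ordinal $\bar\lambda\le\lambda$, gives $\pi[M]=L_{\bar\lambda}[A]$ and $\pi[A\cap M]=A\cap\bar\lambda$.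
\end{proof}

\begin{proposition}\label{prop:lcc}
In $V[G]$, $A$ witnesses LCC at $\kappa^+$.
\end{proposition}

\begin{proof}
We have $H_{\kappa^+}=L_{\kappa^+}[A]$ by Lemma~\ref{lem:H}. Let $\alpha\in[\kappa,\kappa^+)$ and $\mathcal A=(L_\alpha[A],\in,A,\dots)$ be given. Expand $\mathcal M_0$ by the constants and functions of $\mathcal A$, the latter extended by the value $\emptyset$ outside $L_\alpha[A]$. The language stays countable and $\kappa$ is regular uncountable, so there is an increasing continuous chain $\langle N_\gamma\mid\gamma<\kappa\rangle$ of elementary substructures of the expansion with $\alpha\in N_0$, $|N_\gamma|<\kappa$ and $\gamma\subseteq N_\gamma$. The set of $\gamma$ with $N_\gamma\cap\kappa=\gamma$ is club in $\kappa$; let $\langle d_\gamma\mid\gamma<\kappa\rangle$ be its increasing, hence continuous, enumeration, and let $M_\gamma=N_{d_\gamma}\cap L_\alpha[A]$. Each $M_\gamma$ is a substructure of $\mathcal A$ of size less than $\kappa$ that condenses by Lemma~\ref{lem:condense}, the chain is continuous, and $\gamma\subseteq d_\gamma\subseteq M_\gamma$ since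 $d_\gamma<\kappa\le\alpha$. By elementarity $N_0$ contains a surjection $g:\kappa\to L_\alpha[A]$, and $g[d_\gamma]\subseteq M_\gamma$, so the union is $L_\alpha[A]$.
\end{proof}

Lemma~\ref{lem:condense} needs $M\cap\kappa$ to be an ordinal. For $\kappa=\omega_1$ this is automatic, and so all elementary substructures condense.

\begin{proposition}\label{prop:strong}
If $\kappa=\omega_1$, then Strong Condensation for $\omega_2$ holds in $V[G]$.
\end{proposition}

\begin{proof}
Let $\mathcal M$ be the expansion of $\mathcal M_0$ by Skolem functions for the countably many formulas of its language. By the Tarski--Vaught test every substructure $M$ of $\mathcal M$ is elementary in $\mathcal M_0$. Then $\omega\subseteq M$, and a countable ordinal $\xi>0$ in $M$ is the image of $\omega$ under a map in $M$, so $\xi\subseteq M$. Hence $\gamma=M\cap\omega_1$ is an ordinal. If $\gamma<\omega_1$, then $M$ condenses by Lemma~\ref{lem:condense}, which does not require $M$ to be countable. If $\gamma=\omega_1$, then $M$ is transitive, because every nonempty $x\in M$ is the image of $\omega_1$ under a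 map in $M$. So $\bar\alpha=M\cap\omega_2$ is a limit ordinal at most $\omega_2$. For $\beta<\bar\alpha$ we have $L_\beta[A]\in M$, hence $L_\beta[A]\subseteq M$, and every element of $M$ lies in such a level by elementarity. Thus $M=L_{\bar\alpha}[A]$, and the identity witnesses that $M$ condenses.
\end{proof}

\section{Failure of $\square_{\kappa,<\kappa}$ when $\lambda$ is Mahlo}\label{sec:nosquare}

Suppose first that a $\square_\kappa$-sequence $\langle C_\alpha\rangle$ is forced. Mahloness gives an inaccessible $\delta<\lambda$ such that every $C_\alpha$ with $\alpha<\delta$ is decided by conditions in $P_\delta$. The club $C=C_\delta$ is short, so it is not in $V$ and can be decided in incompatible ways below any condition. We look for $e<\delta$ of cofinality $\omega$ and two conditions: $q$ with support below $\delta$ forcing $C_e=d$, and $p$ with support in $[1,e)\cup[\delta,\lambda)$ forcing that $e$ is a limit point of $C$ and $C\cap e\ne d$. If $p|e\le q|e$, amalgamation makes them compatible, and coherence $C\cap e=C_e$ is violated.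

The difficulty is to keep the support of $p$ out of $[e,\delta)$ while $p$ decides elements of $C$ cofinally in $e$. For this, $e$ is the supremum of the traces $e_k=N_k\cap\delta$ of a chain of elementary submodels, and $p$ is the limit of conditions $p_{k+1}\in N_k$, whose supports meet $\delta$ inside $e_k$. The condition $q$ depends on $e$ and is not in any $N_k$, but its restrictions $q|e_k$ are, and they are absorbed one at a time. The set $d$ is not available in $N_0$ either; but of two conditions in $N_0$ that decide some ``$\xi\in C$'' in opposite ways, one disagrees with $d$. For $\square_{\kappa,<\kappa}$ there are fewer than $\kappa$ sets $d$ to defeat, and $\kappa$ pairwise disagreeing conditions replace the two.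

\begin{proposition}\label{prop:nosquare}
If $\lambda$ is Mahlo, then $\square_{\kappa,<\kappa}$ fails in $V^P$.
\end{proposition}

\begin{proof}
Suppose $p_*$ forces that $\langle\dot{\mathcal C}_\alpha\mid\alpha<\lambda\text{ limit}\rangle$ is a $\square_{\kappa,<\kappa}$-sequence.

\emph{Step 1: the cardinal $\delta$.} For $u\subseteq\kappa\times\alpha$ let $(u)_i=\{\zeta\mid(i,\zeta)\in u\}$. For limit $\alpha<\lambda$ let $\dot u_\alpha$ be a nice name for a subset of $\kappa\times\alpha$ with $p_*\Vdash\dot{\mathcal C}_\alpha=\{(\dot u_\alpha)_i\mid i<\kappa\}$. By (F2) there is $\delta_\alpha<\lambda$ such that $\dot u_\alpha$ is a $P_{\delta_\alpha}$-name. The strong limit cardinals $\delta\in(\kappa,\lambda)$ with $p_*\in P_\delta$ and $\delta_\alpha<\delta$ for all limit $\alpha<\delta$ form a club in $\lambda$. As $\lambda$ is Mahlo, we can fix a regular, hence inaccessible, $\delta$ in this club. Let $\dot C$ be a name with $p_*\Vdash\dot C\in\dot{\mathcal C}_\delta$. It is forced to be cofinal in $\delta$ of order type at most $\kappa<\delta$, and no such set is in $V$ since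 $\delta$ is regular in $V$. Therefore:
\begin{equation}\label{eq:split}
\begin{array}{l}\text{for every }p\le p_*\text{ there are }\xi<\delta\text{ and two extensions of }p\\ \text{deciding ``}\xi\in\dot C\text{'' in opposite ways.}\end{array}
\end{equation}
Otherwise $p$ would decide every statement ``$\xi\in\dot C$'' and force $\dot C$ to equal the ground model set $\{\xi<\delta\mid p\Vdash\xi\in\dot C\}$.

\emph{Step 2: the models.} Let $\theta$ be a large regular cardinal. In $V$ choose $N_k\prec H_\theta$ for $k<\omega$ such that $N_0$ contains $\kappa,\delta,p_*$, the ordered set $P$ and the relations $\{(p,\xi)\mid p\Vdash\xi\in\dot C\}$ and $\{(p,\xi)\mid p\Vdash\xi\notin\dot C\}$ on $P\times\delta$, and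
\[
N_k\subseteq N_{k+1},\quad|N_k|<\delta,\quad[N_k]^{<\kappa}\subseteq N_k,\quad e_k:=N_k\cap\delta\in\delta,\quad e_k\in N_{k+1}.
\]
Each $N_k$ is obtained as the union of an increasing chain $\langle M_i\mid i<\kappa\rangle$ of elementary submodels of size less than $\delta$ with $[M_i]^{<\kappa}\cup\sup(M_i\cap\delta)\subseteq M_{i+1}$. Such chains exist because $\delta$ is inaccessible, and the union is closed under subsets of size less than $\kappa$ because $\kappa$ is regular. We have $\kappa<e_0<e_1<\cdots$, so $\kappa\subseteq N_k$, and $e=\sup_ke_k<\delta$ has cofinality $\omega$. Two facts drive the construction: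
\begin{equation}\label{eq:models}
p\in P\cap N_k\ \Rightarrow\ s_p\cap\delta\subseteq e_k;\qquad q\in P\ \Rightarrow\ q|e_k\in N_k .
\end{equation}
For the first, $s_p\in N_k$ has size less than $\kappa$, so it is enumerated by a function in $N_k$ with domain below $\kappa$ and $s_p\subseteq N_k$. For the second, all ordinals occurring in $q|e_k$ are below $e_k$, and $a_q$, $s_q\cap e_k$, each $h^q_\alpha$ and $c^q_\alpha$ with $\alpha\in s_q\cap e_k$, and then their sequence are subsets of $N_k$ of size less than $\kappa$.

\emph{Step 3: deciding $\mathcal C_e$ below $\delta$.} Let $G\ni p_*$ be generic and work in $V[G]$. Every $C\in\mathcal C_e$ is cofinal in $e$ of order type at most $\kappa$; order type $\kappa$ would give $\mathrm{cf}(e)=\kappa\ne\omega$. So $|C|<\kappa$ and $C\in V$ by (F1). As $|\mathcal C_e|<\kappa$, a second use of (F1) shows that $\mathcal D:=\mathcal C_e$ is in $V$ and has size less than $\kappa$ there. Now $\dot u_e$ is a $P_\delta$-name, $G_\delta$ is $P_\delta$-generic by Lemma~\ref{lem:complete}, and $\{(\dot u_e^{G_\delta})_i\mid i<\kappa\}=\mathcal D$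 holds in $V[G_\delta]$. So some $q\in G_\delta$ with $q\le p_*$ forces this equation over $P_\delta$. By Lemma~\ref{lem:complete} applied to an arbitrary $P$-generic filter containing $q$, we get $q\Vdash_P\dot{\mathcal C}_e=\check{\mathcal D}$. Return to $V$ and let $p_0=q|e_0\in N_0$. Since $p_*\in P_\delta\cap N_0$, we have $s_{p_*}\subseteq e_0$ and $p_0\le p_*|e_0=p_*$.

\emph{Step 4: disagreeing with every $d\in\mathcal D$.} By \eqref{eq:split} at successor steps and Lemma~\ref{lem:closed} at limit steps there is a sequence $\langle p^*_i,p^i,\xi_i\mid i<\kappa\rangle$ such that $\langle p^*_i\rangle$ is descending, $p^*_0=p_0$, $\xi_i<\delta$, and $p^i,p^*_{i+1}\le p^*_i$ decide ``$\xi_i\in\dot C$'' in opposite ways. By elementarity such a sequence exists in $N_0$, and as $\kappa\subseteq N_0$ we have $p^i\in N_0$ and $\xi_i<e_0$ for all $i$. If $i<j$, then $p^j\le p^*_j\le p^*_{i+1}$, so $p^i$ and $p^j$ decide ``$\xi_i\in\dot C$'' in opposite ways. Say that $i$ \emph{defeats} $d\in\mathcal D$ if for some $\xi<e_0$ the condition $p^i$ decides ``$\xi\in\dot C$'' contrary to the truth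 value of ``$\xi\in d$''. Of any two indices $i<j$ one defeats $d$, as witnessed by $\xi_i$; so at most one index fails to defeat $d$. Since $|\mathcal D|<\kappa$, some $i$ defeats every $d\in\mathcal D$. Let $p_1=p^i$. Then
\begin{equation}\label{eq:p1}
p_1\in N_0,\qquad p_1\le q|e_0,\qquad p_1\Vdash\dot C\cap e\notin\check{\mathcal D}.
\end{equation}

\emph{Step 5: making $e$ a limit point of $\dot C$.} We build a descending sequence $\langle p_n\mid1\le n<\omega\rangle$ with $p_n\in N_{n-1}$ and $p_n\le q|e_{n-1}$. Given $p_n$, we have $p_n|e_{n-1}\le q|e_{n-1}=(q|e_n)|e_{n-1}$. By \eqref{eq:models}, $s_{p_n}\setminus e_{n-1}\subseteq[\delta,\lambda)$, while the support of $q|e_n$ is contained in $\delta$. By Lemma~\ref{lem:amalgam} there is $r_n\le p_n,q|e_n$ with $\gamma_{r_n}>\gamma_{p_n}$, and since $p_n,q|e_n\in N_n$ we can take $r_n\in N_n$. As $r_n\le p_*$ forces $\dot C$ to be unbounded in $\delta$, and $e_{n-1}\in N_n$, there are $p_{n+1}\le r_n$ and $\xi'_n\in(e_{n-1},\delta)$, both in $N_n$, with $p_{n+1}\Vdash\xi'_n\in\dot C$. Then $e_{n-1}<\xi'_n<e_n$ and $\gamma_{p_{n+1}}>\gamma_{p_n}$.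

\emph{Step 6: the final amalgamation.} Let $p_\omega$ be the lower bound of the $p_n$ given by Lemma~\ref{lem:closed}. Then $s_{p_\omega}=\bigcup_ns_{p_n}\subseteq[1,e)\cup[\delta,\lambda)$ and $\gamma_{p_\omega}>\gamma_{p_1}\ge\gamma_q$. For every $n$ we have $p_\omega\le q|e_n$, and this extension is raising because $q|e_n$ has level $\gamma_q$. So $\gamma_{p_\omega}\ge\eta_q$, $a_q\subseteq a_{p_\omega}$, and every $\alpha\in s_q\cap e=\bigcup_n(s_q\cap e_n)$ lies in $s_{p_\omega}$ and satisfies $h^q_\alpha\subseteq h^{p_\omega}_\alpha$ and $c^{p_\omega}_\alpha\cap(\gamma_q+1)=c^q_\alpha\cup\{\gamma_q\}$. This says that $p_\omega$ is a raising extension of $q|e$, and hence $p_\omega|e\le q|e$. The sets $s_{p_\omega}\setminus e\subseteq[\delta,\lambda)$ and $s_q\setminus e\subseteq[e,\delta)$ are disjoint. By Lemma~\ref{lem:amalgam} there is $r\le p_\omega,q$.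

The condition $r$ forces $\xi'_n\in\dot C$ for all $n\ge1$, and $\sup_n\xi'_n=e$. So $r$ forces $e\in\mathrm{Lim}(\dot C)\cap\delta$, and by coherence $\dot C\cap e\in\dot{\mathcal C}_e$. Since $r\le q$, it forces $\dot C\cap e\in\check{\mathcal D}$. Since $r\le p_1$, this contradicts \eqref{eq:p1}.
\end{proof}

\begin{remark}\label{rem:hypotheses}
Mahloness is used only in Step 1, to find a closure point $\delta$ of $\alpha\mapsto\delta_\alpha$ that is inaccessible: regularity of $\delta$ gives \eqref{eq:split}, and inaccessibility gives the models of Step 2. By Theorem~\ref{thm:more}(3) it cannot be dropped. The bound $|\mathcal C_e|<\kappa$ is used twice, to get $\mathcal C_e\in V$ in Step 3 and in the counting of Step 4. With $|\mathcal C_e|\le\kappa$ the conclusion is false, since $\square_{\kappa,\kappa}$ holds in $V^P$ by Proposition~\ref{prop:lcc} and Theorem~\ref{thm:more}(2). The bound $\kappa$ on order types is used at $\delta$ in Step 1 and at $e$ in Step 3, where the uncountability of $\kappa$ also enters, as it does in taking the lower bound $p_\omega$.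
\end{remark}

\begin{thebibliography}{9}

\bibitem{talk}
\emph{Condensation Does Not Imply Square},
\texttt{https://settheory.mathtalks.org/\allowbreak wp-content/\allowbreak uploads/\allowbreak 2014/\allowbreak 07/\allowbreak lccsqtalk\_web.pdf}

\bibitem{jensen}
Jensen, \emph{The fine structure of the constructible hierarchy}, Ann.\ Math.\ Logic 4 (1972).

\end{thebibliography}
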